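\title{Equitable colorings of Cartesian products\\ with at most $\chi(G)\chi(H)$ colors}

\begin{abstract}
A proper vertex coloring is equitable if any two color classes differ in size by at most one, and $\chi_=$ denotes the least number of colors in such a coloring. Lin and Chang conjectured that $\chi_=(G\square H)\le\chi(G)\chi(H)$ for connected graphs $G$ and $H$ with at least two vertices. We prove this for all graphs with $\chi(G),\chi(H)\ge2$. If $2\le\chi(G)\le\chi(H)$ and both graphs have more than $\chi(G)\chi(H)$ vertices, we show that $G\square H$ is equitably colorable with $\min\{\chi(G),4\}\cdot\chi(H)$ colors. We also show that $K_n\square H$ is equitably $nt$-colorable whenever $t\ge(\chi(H)-1)/(n-1)$. The colorings are obtained by rotating pieces of one factor against the color classes of the other, balancing fractionally, and rounding with a network flow.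
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite, undirected and simple. A \emph{$k$-coloring} of a graph $F$ is a map $c\colon V(F)\to\{1,\dots,k\}$ with $c(w)\ne c(w')$ for every edge $ww'$, and $\chi(F)$ is the least $k$ for which one exists. The sets $c^{-1}(1),\dots,c^{-1}(k)$, some of which may be empty, are the \emph{color classes}. The coloring is \emph{equitable} if any two color classes differ in size by at most $1$, and the \emph{equitable chromatic number} $\chi_=(F)$ is the least $k$ for which $F$ has an equitable $k$-coloring. The \emph{Cartesian product} $G\square H$ has vertex set $V(G)\times V(H)$, and $(x,u)(y,v)$ is an edge if and only if either $x=y$ and $uv\in E(H)$, or $xy\in E(G)$ and $u=v$.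

For a single graph, $\chi_=$ is not bounded in terms of $\chi$. In the star $K_{1,s}$ the center is alone in its color class, so in an equitable coloring no class has more than two vertices, and $\chi_=(K_{1,s})\ge 1+s/2$ although $\chi(K_{1,s})=2$. A product behaves differently, because its many copies of $H$ can be colored in different ways, so that the excess of one copy makes up for the deficit of another. For instance, $K_2\square K_{1,s}$ is equitably $2$-colorable: color the second copy of the star with the two colors exchanged, and both classes have $s+1$ vertices. Three results describe the background.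
\begin{itemize}
\item (Sabidussi) $\chi(G\square H)=\max\{\chi(G),\chi(H)\}$.
\item (Chen et al.) If $G$ and $H$ are equitably $k$-colorable, then so is $G\square H$.
\item (Lin and Chang) If $G$ and $H$ are nontrivial bipartite graphs, then $G\square H$ is equitably $4$-colorable.
\end{itemize}
The second result asks both factors to be balanced already, and by the example of the star it gives no bound in terms of $\chi(G)$ and $\chi(H)$. The third gives such a bound for bipartite factors, and the constant $4$ cannot be lowered.

\begin{example}\label{ex:stars}
Let $S=K_{1,s}$ with center $z$ and $s\ge25$. Then $\chi_=(S\square S)=4$. The upper bound is the theorem of Lin and Chang. The graph $S\square S$ is connected and bipartite, so its only $2$-coloring has classes of sizes $s^2+1$ and $2s$ and is not equitable. Consider a $3$-coloring in which $(z,z)$ has color $1$. Its neighbors $(y,z)$ and $(z,y')$, with $y,y'$ leaves, have colors $2$ and $3$; say $p$ of the vertices $(y,z)$ and $q$ of the vertices $(z,y')$ have color $2$. A vertex $(y,y')$ is adjacent to $(y,z)$ and $(z,y')$, so at most $pq$ such vertices have color $3$ and at most $(s-p)(s-q)$ have color $2$. Since $p(s-p)\,q(s-q)\le s^4/16$,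 one of these two numbers is at most $s^2/4$, and the corresponding class has at most $s^2/4+2s$ vertices. In an equitable $3$-coloring every class has at least $\lfloor(s+1)^2/3\rfloor\ge s^2/3$ vertices, and $s^2/3\le s^2/4+2s$ forces $s\le24$.
\end{example}

So for bipartite factors the right bound is $4=\chi(G)\chi(H)$. In general $\chi(G)\chi(H)$ is the number of colors of the product coloring $(x,u)\mapsto(c_G(x),c_H(u))$. That coloring is usually far from equitable, and by Sabidussi's theorem it is wasteful as a proper coloring. It is natural to guess that the room between $\max\{\chi(G),\chi(H)\}$ and $\chi(G)\chi(H)$ always suffices to pay for balance. This is the conjecture of Lin and Chang, which we take from \cite{source}.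

\medskip
\noindent\textbf{Conjecture} (Lin and Chang)\textbf{.} \emph{If $G$ and $H$ are connected graphs, neither of them $K_1$, then $\chi_=(G\square H)\le\chi(G)\chi(H)$.}
\medskip

The graph $K_1$ must be excluded because $K_1\square K_{1,s}=K_{1,s}$. A connected graph other than $K_1$ has an edge, so its chromatic number is at least $2$; this is all that we use of the hypothesis.

\begin{theorem}\label{thm:main}
If $\chi(G),\chi(H)\ge2$, then $\chi_=(G\square H)\le\chi(G)\chi(H)$. In particular, the conjecture of Lin and Chang is true.
\end{theorem}

The proof treats large and small factors separately. For large factors the number of colors is linear in the larger chromatic number.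

\begin{theorem}\label{thm:large}
Let $a=\chi(G)$ and $b=\chi(H)$ with $2\le a\le b$. If $|V(G)|>ab$ and $|V(H)|>ab$, then $G\square H$ is equitably $k$-colorable with $k=\min\{a,4\}\cdot b$.
\end{theorem}

A factor with at most $ab$ vertices is replaced by the complete graph on its vertex set, for which the following holds.

\begin{theorem}\label{thm:complete}
\begin{itemize}
\item[(a)] Let $n\ge2$ and $\chi(H)=b\ge2$. For every integer $t\ge1$ with $t\ge(b-1)/(n-1)$, the graph $K_n\square H$ is equitably $nt$-colorable.
\item[(b)] If $a,b\ge2$ and $a-1$ divides $b-1$, then the maximum of $\chi_=(K_a\square H)$ over all graphs $H$ with $\chi(H)=b$ is exactly $a(b-1)/(a-1)$. For $a=2$ it is $2b-2$.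
\end{itemize}
\end{theorem}

Equitable $k$-colorability is not monotone in $k$: the graph $K_{3,3}$ is equitably $2$-colorable but not equitably $3$-colorable, since a side of size $3$ is not a union of classes of size $2$. This is why Theorems~\ref{thm:large} and~\ref{thm:complete}(a) name the number of colors, and why Theorem~\ref{thm:main} is a bound on the least $k$ only.

Section~\ref{sec:tools} shows the basic construction, a cyclic rotation of colors, on a small example, and sets up the two flow lemmas that let us balance fractionally. Section~\ref{sec:complete} proves Theorem~\ref{thm:complete} and reduces Theorem~\ref{thm:main} to Theorem~\ref{thm:large}. The case $a=b=2$ of Theorem~\ref{thm:large} is the theorem of Lin and Chang, the only one of the three quoted results that we use. The cases $a\ge4$ and $a=3$ are proved in Section~\ref{sec:slots}, and the case $a=2$, $b\ge3$ in Section~\ref{sec:two}.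

\section{Rotation and spread colorings}\label{sec:tools}

\subsection{Complete multipartite factors}

Throughout, $a=\chi(G)$, $b=\chi(H)$, $n=|V(G)|$, $m=|V(H)|$ and $N=nm$. Fix an $a$-coloring of $G$ with classes $A_i$ and a $b$-coloring of $H$ with classes $B_j$; these classes are nonempty by the minimality of $a$ and $b$. Add all edges between different classes of $G$, and likewise of $H$. This keeps $a$, $b$, $n$, $m$ and only adds edges to $G\square H$, and an equitable $k$-coloring of the larger product is one of the smaller. Hence, in every proof of an upper bound, \emph{we assume that $G$ and $H$ are complete multipartite}, with \emph{parts} $A_i$ of sizes $\alpha_i\ge1$ and $B_j$ of sizes $\beta_j\ge1$. The edges of $G\square H$ are then the pairs $(x,u)(y,u)$ with $x,y$ in different parts of $G$ and the pairs $(x,u)(x,v)$ with $u,v$ in different parts of $H$.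

\subsection{Rotation}\label{sec:rotation}

Let $G=K_n$ with vertex set $\mathbb Z_n$, and suppose $n\ge b$. Give $(x,u)$ with $u\in B_j$ the color $x+j\in\mathbb Z_n$, where $j=1,\dots,b$. This is a proper coloring, and for each $u$ every color is used by exactly one vertex $(x,u)$. So every class has exactly $m$ vertices, however unequal the $\beta_j$ are. All colorings in this paper are variants of this rotation. The first obstacle is that for $n<b$ there are not enough shifts for the parts of $H$.

\begin{example}\label{ex:236}
Let $G=K_2$ with vertex set $\mathbb Z_2$ and $H=K_{2,3,6}$ with parts $B_1,B_2,B_3$ of sizes $2,3,6$; the product has $22$ vertices. With three colors each part is monochromatic in each copy of $H$, and no part has the same color in both copies, so the classes have sizes $2+3$, $3+6$, $2+6$. Three colors do not suffice.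

With four colors, written $(p,q)\in\mathbb Z_2\times\{1,2\}$, we distribute $H$ over two bins $q=1,2$ of equal size $11/2$, each meeting only two parts, and rotate inside each bin. Bin $1$ takes $B_1$ and the amount $7/2$ of $B_3$; bin $2$ takes $B_2$ and the remaining $5/2$ of $B_3$. Let $B_3$ have shift $0$ and $B_1,B_2$ shift $1$, so that parts in a common bin have different shifts. The color of $(x,u)$ is ($x+$shift, bin):
\[
\begin{array}{c|ccc}
 & B_1 & B_2 & B_3\\ \hline
x=0 & (1,1) & (1,2) & (0,1)\text{ or }(0,2)\\
x=1 & (0,1) & (0,2) & (1,1)\text{ or }(1,2)
\end{array}
\]
In each line different parts have disjoint sets of colors, and in each column the two lines have different first coordinates. So every choice permitted by the table is a proper coloring. If $B_3$ could be cut as $7/2+5/2$, every color would receive $11/2$. Cutting it as $4+2$ in both copies gives classes of sizes $6,5,6,5$, an equitable $4$-coloring.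
\end{example}

The example has the three features of the general proof: a table of permitted colors that guarantees properness whatever is chosen; a fractional distribution that is exactly balanced; and a rounding step. The last two are handled by flows.

\subsection{Rounding and transport}

A \emph{spread coloring} of a graph $F$ with a finite set of colors is a family of numbers $f(w,c)\ge0$, for vertices $w$ and colors $c$, such that $\sum_cf(w,c)=1$ for every $w$, and no color $c$ has $f(w,c)>0$ and $f(w',c)>0$ for an edge $ww'$. We think of each vertex as a unit mass spread over its \emph{support} $\{c:f(w,c)>0\}$. The \emph{load} of $c$ is $\sum_wf(w,c)$.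

We use two textbook facts on a finite directed network. \emph{Integrality:} if every arc has an integer lower bound and an integer upper bound, and some real circulation (a flow conserved at every node) respects the bounds, then so does an integer circulation. \emph{Max-flow min-cut:} with real capacities, the maximum value of a flow from the source to the sink equals the minimum, over node sets containing the source and not the sink, of the total capacity of the arcs leaving the set.

\begin{lemma}[Rounding]\label{lem:round}
If $F$ has a spread coloring with $k$ colors whose loads all lie in $[q,q+1]$ for one integer $q$, then $F$ is equitably $k$-colorable. This applies in particular if all loads are equal.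
\end{lemma}

\begin{proof}
Take a source, a sink, a node for each vertex and a node for each color. Use arcs from the source to each $w$ with bounds $[1,1]$, from $w$ to each color in its support with bounds $[0,1]$, from each color to the sink with bounds $[q,q+1]$, and from the sink to the source with bounds $[0,|V(F)|]$. The spread coloring is a real circulation within the bounds. An integer circulation selects for each $w$ one color in its support, and selects each color $q$ or $q+1$ times. Adjacent vertices have disjoint supports, so the coloring is proper.
\end{proof}

To construct balanced spread colorings we fix sets of allowed colors and ask whether the masses can be distributed evenly. The answer is a condition of Hall type.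

\begin{lemma}[Transport]\label{lem:transport}
Let finitely many items $i$ have masses $\mu_i\ge0$ and nonempty sets $\Lambda_i$ of allowed colors, taken from a set of $k$ colors, and let $\sum_i\mu_i=k\tau$. Call $i$ \emph{confined to} a set $\Delta$ of colors if $\Lambda_i\subseteq\Delta$. The masses can be distributed over allowed colors so that every color receives exactly $\tau$ if and only if, for every nonempty proper set $\Delta$ of colors, the items confined to $\Delta$ have total mass at most $|\Delta|\tau$.

Let $\mu^-_c$ be the total mass of the items with $\Lambda_i=\{c\}$ and $\mu^+_c$ the total mass of the items with $c\in\Lambda_i$. For $k=2$ the condition reads $\mu^-_c\le\tau$ for both colors $c$. For $k=3$ it reads $\mu^-_c\le\tau\le\mu^+_c$ for all three colors $c$.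
\end{lemma}

\begin{proof}
Use arcs from the source to $i$ of capacity $\mu_i$, from $i$ to each $c\in\Lambda_i$ of infinite capacity, and from each color to the sink of capacity $\tau$. The required distribution is a flow of value $\sum_i\mu_i$. A cut whose source side contains the items $I$ and the colors $\Delta$ has finite capacity only if all items of $I$ are confined to $\Delta$, and then its capacity is $\sum_{i\notin I}\mu_i+|\Delta|\tau$. So all cuts have capacity at least $\sum_i\mu_i$ exactly when the mass confined to $\Delta$ is at most $|\Delta|\tau$ for all $\Delta$. For $\Delta$ empty or full this holds automatically. For $k=3$, the mass confined to the complement of $c$ is $3\tau-\mu^+_c$, which is at most $2\tau$ if and only if $\mu^+_c\ge\tau$.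
\end{proof}

An item will be a vertex, a fraction of a vertex, or a set of vertices with the same allowed colors; in the last case the distribution of the item is passed on to its vertices proportionally.

\section{Products with a complete graph}\label{sec:complete}

We begin with the lower bound in Theorem~\ref{thm:complete}(b), which explains the threshold $t\ge(b-1)/(n-1)$ in part (a).

\begin{proposition}\label{prop:lower}
Let $a,b\ge2$ and let $H_s=K_{s,1,\dots,1}$ have $b$ parts. For all sufficiently large $s$, $\chi_=(K_a\square H_s)\ge a(b-1)/(a-1)$.
\end{proposition}

\begin{proof}
Suppose that $K_a\square H_s$ has an equitable $k$-coloring with $k<a(b-1)/(a-1)$; of course $k\ge b$. In one copy of $H_s$, the $b-1$ singleton parts use $b-1$ distinct colors that do not occur on the large part. So the $s$ vertices of the large part use at most $k-b+1$ colors, each at most $\lceil a(s+b-1)/k\rceil$ times, and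
\[
s\le(k-b+1)\Bigl(\frac{a(s+b-1)}{k}+1\Bigr).
\]
The coefficient of $s$ on the right is $a(k-b+1)/k$, and $a(k-b+1)<k$ is equivalent to $k(a-1)<a(b-1)$. So the inequality fails for all large $s$. Only finitely many $k$ are concerned.
\end{proof}

For the upper bound we generalize Example~\ref{ex:236}. The parts of $H$ must be cut into $t$ bins of equal size, and each part needs one shift in $\mathbb Z_n$, the same in all bins, such that parts in a common bin have different shifts. The plan is to fill one bin with $n-1$ complete parts and a piece of one more part. The complete parts occur nowhere else, so their shifts can be chosen last, and the number of parts drops by $n-1$, which matches the bound $b\le t(n-1)+1$. The plan fails when even the $n-1$ smallest parts overflow a bin; but then the parts are large, and hence few.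

\begin{lemma}\label{lem:pack}
Let $n\ge2$, $t\ge1$, $\kappa>0$, and let $\beta_1,\dots,\beta_b\ge0$ be real numbers with sum $t\kappa$, where $b\le t(n-1)+1$. There are numbers $y_{jq}\ge0$ $(1\le j\le b$, $1\le q\le t)$ with $\sum_qy_{jq}=\beta_j$ and $\sum_jy_{jq}=\kappa$, and a map $\varphi\colon\{1,\dots,b\}\to\mathbb Z_n$ that is injective on $\{j:y_{jq}>0\}$ for each $q$.
\end{lemma}

\begin{proof}
We call $j$ an item and $q$ a bin, and use induction on $t$. If $b\le n$, which holds in particular for $t=1$, put $y_{jq}=\beta_j/t$ and take $\varphi$ injective. Now let $t\ge2$, $b>n$, $\beta_1\le\dots\le\beta_b$, and $\sigma_i=\beta_1+\dots+\beta_i$ with $\sigma_0=0$. We find a set $R$ of at most $n-1$ items and an item $j\notin R$ with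
\begin{equation}\label{eq:pack}
\sum_{i\in R}\beta_i\le\kappa\le\sum_{i\in R}\beta_i+\beta_j,\qquad b-|R|\le(t-1)(n-1)+1 .
\end{equation}
This suffices. Bin $t$ receives the items of $R$ completely and the amount $\kappa-\sum_{i\in R}\beta_i$ of item $j$. The items outside $R$, with $j$ reduced accordingly (possibly to $0$), have sum $(t-1)\kappa$, and induction applies to them with $t-1$ bins. Finally the items of $R$, which occur only in bin $t$, get distinct values of $\varphi$ different from $\varphi(j)$.

\emph{Case $\sigma_{n-1}\le\kappa$.} We take $|R|=n-1$, so that the second inequality in \eqref{eq:pack} follows from $b\le t(n-1)+1$. If $\sigma_n\ge\kappa$, let $R=\{1,\dots,n-1\}$ and $j=n$. Let $\sigma_n<\kappa$. Since $b\le tn$, the items split into $t$ groups of at most $n$ items; one group has sum at least $\kappa$, so the $n$ largest items have sum at least $\kappa$. Pass from $\{1,\dots,n\}$ to $\{b-n+1,\dots,b\}$ by exchanging one element at a time. The first set of sum at least $\kappa$ has the form $R\cup\{j\}$, where the set before it is $R\cup\{i\}$ and has sum less than $\kappa$. Then \eqref{eq:pack} holds.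

\emph{Case $\sigma_{n-1}>\kappa$.} Let $f$ be maximal with $\sigma_f\le\kappa$. Then $0\le f\le n-2$ and $\sigma_{f+1}>\kappa$; take $R=\{1,\dots,f\}$ and $j=f+1$. Any $f+1$ items have sum at least $\sigma_{f+1}>\kappa$. Forming $\lfloor b/(f+1)\rfloor\ge1$ disjoint groups of $f+1$ items, we get $\lfloor b/(f+1)\rfloor\kappa<t\kappa$. Hence $\lfloor b/(f+1)\rfloor\le t-1$, so $b\le(t-1)(f+1)+f$ and $b-f\le(t-1)(f+1)\le(t-1)(n-1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:complete}]
(a) Let $H$ be complete multipartite with parts $B_1,\dots,B_b$ and $V(K_n)=\mathbb Z_n$. The condition on $t$ says $b\le t(n-1)+1$, so Lemma~\ref{lem:pack} applies to the part sizes with $\kappa=m/t$. The colors are the pairs $(p,q)\in\mathbb Z_n\times\{1,\dots,t\}$. For $u\in B_j$ let $(x,u)$ put the mass $y_{jq}/\beta_j$ on the color $(x+\varphi(j),q)$, for each $q$. For fixed $u$, different $x$ use different first coordinates. If $(x,u)$ and $(x,v)$ with $u\in B_j$, $v\in B_{j'}$ have a color $(p,q)$ in both supports, then $\varphi(j)=\varphi(j')$ and $y_{jq},y_{j'q}>0$, so $j=j'$ and the two vertices are not adjacent. Thus we have a spread coloring. For each $u\in B_j$ exactly one $x$,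 namely $p-\varphi(j)$, uses the first coordinate $p$, so the load of $(p,q)$ is $\sum_j\beta_j\cdot y_{jq}/\beta_j=m/t$. Lemma~\ref{lem:round} finishes the proof.

(b) Part (a) with $n=a$ and the integer $t=(b-1)/(a-1)\ge1$ gives $\chi_=(K_a\square H)\le a(b-1)/(a-1)$ whenever $\chi(H)=b$. By Proposition~\ref{prop:lower}, equality holds for $H=H_s$ with $s$ large.
\end{proof}

\begin{corollary}\label{cor:small}
Let $2\le a\le b$. If $n\le ab$ or $m\le ab$, then $\chi_=(G\square H)\le ab$.
\end{corollary}

\begin{proof}
Let $n\le ab$. The graph $G\square H$ is a spanning subgraph of $K_n\square H$, and $n\ge a\ge2$. If $n\ge b$, Theorem~\ref{thm:complete}(a) with $t=1$ gives an equitable coloring with $n\le ab$ colors. If $n<b$, take $t=\lceil\frac{b-1}{n-1}\rceil\le\frac{b+n-3}{n-1}$. Then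
\[
nt\le\frac{n(b+n-3)}{n-1}\le2b-2\le ab,
\]
where the middle inequality, multiplied out, is $(n-2)(n+1)\le b(n-2)$, true since $n+1\le b$. If $m\le ab$, then $G\square H$ is isomorphic to a spanning subgraph of $K_m\square G$, and $m\ge b\ge a$; Theorem~\ref{thm:complete}(a) with $t=1$ gives an equitable coloring with $m\le ab$ colors.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}, given Theorem~\ref{thm:large}]
Since $G\square H\cong H\square G$, we may assume $2\le a\le b$. If $n\le ab$ or $m\le ab$, use Corollary~\ref{cor:small}. Otherwise use Theorem~\ref{thm:large} and $\min\{a,4\}\,b\le ab$.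
\end{proof}

It remains to prove Theorem~\ref{thm:large}, so from now on $2\le a\le b$ and $n,m\ge ab+1$. The case $a=b=2$ is the theorem of Lin and Chang, and the other cases are Propositions~\ref{prop:four}, \ref{prop:three} and~\ref{prop:two} below.

\section{Slots: the case $a\ge3$}\label{sec:slots}

\subsection{The construction}\label{sec:frame}

When $n$ is large, a color for each vertex of $G$ is too expensive, and we rotate blocks of vertices instead. Index the parts of $H$ as $B_0,\dots,B_{b-1}$. Suppose for a moment that $V(G)$ splits into $b$ sets of equal size $n/b$, numbered $l=0,\dots,b-1$, each contained in a part of $G$. Give $(x,u)$ the color $l+j\in\mathbb Z_b$ if $x$ is in set $l$ and $u\in B_j$. Adjacent vertices of $G$ lie in different sets, so the coloring is proper, and every class has $mn/b$ vertices. In general two things go wrong: $n/b$ need not be an integer, and the sets cannot be kept inside single parts. We repair both defects by replacing each color by $g$ colors, where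
\[
g=3\ \text{ if } a=3,\qquad g=4\ \text{ if } a\ge4 .
\]

\emph{Cells and slots.} Put $C=n/b$; then $C>a\ge g$. Order $V(G)$ as $x_1,\dots,x_n$, and let $x_i$ occupy the \emph{cell} $[i-1,i]$. For $0\le l\le b-1$, \emph{slot} $l$ is the interval $[lC,(l+1)C]$, and the \emph{mass of $x_i$ in slot $l$} is the length of the intersection of its cell with the slot. The points $lC$ with $1\le l\le b-1$ are the \emph{cuts}. As $C>1$, the interior of a cell contains at most one cut. If it contains the cut between slots $l$ and $l+1$, the vertex is \emph{shared}: it is the \emph{right-shared} vertex of slot $l$ and the \emph{left-shared} vertex of slot $l+1$. All other vertices are \emph{unshared} and have mass $1$ in one slot. The left-shared and the right-shared vertex of a slot are different. Cuts are multiples of $1/b$, so all masses are multiples of $1/b$, and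
\begin{equation}\label{eq:shared}
\text{a shared vertex has mass at most } 1-1/b \text{ in each of its two slots.}
\end{equation}
A slot \emph{meets} a part of $G$ if the part has positive mass in it. It is \emph{pure} if it meets one part and \emph{mixed} otherwise. See Figure~\ref{fig:slots}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.15cm,y=1cm]
\fill[gray!25] (2,0) rectangle (7,0.6);
\foreach \i/\p in {1/0.5,2/1.5,3/2.5,4/3.68,5/4.5,6/5.5,7/6.32,8/7.5,9/8.5,10/9.5}
  {\draw (\i-1,0) rectangle (\i,0.6); \node at (\p,0.3) {\small $x_{\i}$};}
\draw[very thick] (3.333,-1.05) -- (3.333,0.8);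
\draw[very thick] (6.667,-1.05) -- (6.667,0.8);
\node at (1,0.9) {$A_2$}; \node at (4.9,0.9) {$A_1$}; \node at (8.5,0.9) {$A_3$};
\node[left] at (3.333,-0.3) {\small $\{1,2\}$}; \node[right] at (3.333,-0.3) {\small $\{0\}$};
\node[left] at (6.667,-0.3) {\small $\{2\}$}; \node[right] at (6.667,-0.3) {\small $\{0,1\}$};
\node at (1.667,-0.85) {slot $0$}; \node at (5,-0.85) {slot $1$}; \node at (8.333,-0.85) {slot $2$};
\end{tikzpicture}
\caption{Ten vertices of $G=K_{5,2,3}$ as unit cells, ordered $A_2,A_1,A_3$ (the part $A_1$ is shaded) and cut into $b=3$ slots of length $10/3$. Slot $1$ is pure, slots $0$ and $2$ are mixed. The vertices $x_4$ and $x_7$ are shared; next to each cut are the local colors, out of $\{0,1,2\}$, that the shared vertex may use in the slot on that side.}\label{fig:slots}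
\end{figure}

\emph{Lists.} The numbers $0,\dots,g-1$ are the \emph{local colors}. For each cut with a shared vertex we choose an integer $\eta$ with $1\le\eta\le g-1$. The \emph{list} of that vertex is $\{\eta,\dots,g-1\}$ in the slot to the left of the cut and $\{0,\dots,\eta-1\}$ in the slot to the right. An unshared vertex has the list $\{0,\dots,g-1\}$ in its slot. The point of this rule is the following. If local color $\delta$ of slot $l$ is recorded as the integer $gl+\delta$, then the lists of a vertex $x$ together form a set $J_x$ of exactly $g$ consecutive integers: $\{gl,\dots,gl+g-1\}$ for an unshared vertex in slot $l$, and $\{gl+\eta,\dots,gl+\eta+g-1\}$ for a vertex shared by slots $l$ and $l+1$.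

\emph{Rows.} A \emph{row} is a pair $(u,l)$ of a vertex $u$ of $H$ and a slot $l$, its \emph{type}; it stands for the mass of the vertices $(x,u)$ in slot $l$, which is $C$ in total. A \emph{filling} of a row consists of a \emph{labeling}, which gives each local color to at most one part of $G$, and a distribution of the mass of each $x$ in slot $l$ over the local colors that are in the list of $x$ and are given to the part of $x$. A set of rows is \emph{balanced} if the rows have fillings in which all $g$ local colors receive the same total mass. A disjoint union of balanced sets is balanced. For $p\in\mathbb Z_b$, the rows of \emph{palette} $p$ are the rows $(u,l)$ with $u\in B_j$ and $l+j\equiv p\pmod b$. Every row belongs to exactly one palette. Each palette has $m$ rows, one for each $u$, and since every $B_j$ is nonempty, \emph{every type occurs in every palette}.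

\begin{lemma}\label{lem:frame}
If for every $p\in\mathbb Z_b$ the set of rows of palette $p$ is balanced, then $G\square H$ is equitably $gb$-colorable.
\end{lemma}

\begin{proof}
The colors are the elements of $\mathbb Z_{gb}$. For $u\in B_j$, let $(x,u)$ put on the color $g(l+j)+\delta$ the mass that $x$ puts on $\delta$ in the filling of row $(u,l)$. The total mass of $(x,u)$ is $1$, and its support lies in $J_x+gj$. Since $J_x$ consists of $g$ consecutive integers, the sets $J_x+gj$ with $0\le j<b$ are pairwise disjoint in $\mathbb Z_{gb}$; this takes care of the edges $(x,u)(x,v)$. For fixed $u\in B_j$, the color $gp+\delta$ with $0\le\delta<g$ comes from local color $\delta$ of the single row $(u,l)$ with $l\equiv p-j$, where $\delta$ is given to at most one part of $G$; this takes care of the edges $(x,u)(y,u)$. The load of $gp+\delta$ is the mass that $\delta$ receives from the rows of palette $p$, which is $mC/g$. Apply Lemma~\ref{lem:round}.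
\end{proof}

We are free to choose the order of $V(G)$ and the numbers $\eta$. We have no control over how often each type occurs in a palette: almost all rows may have the same type.

\subsection{An order in which each slot meets at most two parts}

A row that meets many parts needs many local colors. The next lemma is what bounds $g$ independently of $a$; it is the place where $a\le b$ is essential, since $b$ slots have to absorb $a$ parts.

\begin{lemma}\label{lem:order}
Let $2\le a\le b$ and $n>ab$. Then $V(G)$ can be ordered so that each slot meets at most two parts.
\end{lemma}

\begin{proof}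
Let $r=\lfloor C\rfloor\ge a$.

\medskip\noindent\textbf{$C$ is an integer.} Each slot consists of $r$ cells. We show by induction on $K$: if $I$ nonempty parts have total size $Kr$ and $1\le I\le K$, they can be distributed over $K$ bins of size $r$, each meeting at most two parts. (Take $K=b$, $I=a$.) For $I=1$ there is nothing to prove, so let $2\le I\le K$. If some part $S$ has $|S|\le r$, the other $I-1\le K-1$ parts have total size at least $(K-1)r$, so one of them has at least $r$ vertices. Fill one bin with $S$ and $r-|S|$ vertices of that part; at most $I-1\le K-1$ parts remain. If all parts have more than $r$ vertices, then $Ir<Kr$, so $I\le K-1$; fill one bin from one part.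

\medskip\noindent\textbf{$C$ is not an integer.} Let $\rho=C-r\in(0,1)$ and $c_k=\lceil kC\rceil$ for $0\le k\le b$, so $c_0=0$ and $c_b=n$. \emph{Bin $k$} consists of the cells number $c_k+1,\dots,c_{k+1}$, and its size is $n_k=c_{k+1}-c_k\in\{r,r+1\}$. Cell $i$ has positive mass in slot $k$ only if $i>kC$ and $i-1<(k+1)C$, so only if it lies in bin $k$ or is the cell $c_k$ (for $k\ge1$). The new difficulty is that the part $X$ containing cell $c_k$ may reach into slot $k$, so that bin $k$ can use only $X$ and one further part. A part with at most $r-1$ vertices fits into a bin and leaves room to end the bin with $X$ again; a part with at least $r+1$ vertices is long enough to keep its two neighbors out of a common slot. Parts of size exactly $r$ have neither property, so we place them first.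

\emph{Parts of size $r$.} Let $w$ be their number. Then $w\le a-1$, because $ar\le br<n$. Let $X$ be a largest part; $|X|\ge n/a\ge C$, so $|X|\ge r+1$. Place the $w$ parts of size $r$ consecutively at the beginning and, if $w\ge1$, continue with vertices of $X$ up to cell $c_w$. This uses $c_w-wr=\lceil w\rho\rceil$ vertices of $X$, and $1\le\lceil w\rho\rceil\le w\le a-1<|X|$. For $k\le w-1$ we have $(k+1)\rho\le w\le r$, so slot $k$ lies in $[kr,(k+2)r]$, and it ends at or before $wC\le c_w$. Hence it meets only the part in $[kr,(k+1)r]$ and the next part of size $r$, or $X$ if $k=w-1$.

\emph{The other bins.} We fill the bins $k=w,\dots,b-1$ in this order. Before bin $k$ is filled, let $K=b-k$ be the number of bins left, $I$ the number of parts with unplaced vertices, $X$ the part containing cell $c_k$ (for $k=0$, the largest part), and $R$ the number of unplaced vertices of $X$. The number of unplaced vertices is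
\begin{equation}\label{eq:left}
n-c_k=\lfloor KC\rfloor=n_k+\lfloor(K-1)C\rfloor,
\end{equation}
which is at least $Kr$ and at least $n_k+(K-1)r$; in particular $I\ge1$. A part is \emph{untouched} if none of its vertices has been placed. We maintain:
\begin{itemize}
\item[(i)] every part other than $X$ with unplaced vertices is untouched and has size $\ne r$;
\item[(ii)] $I\le K$;
\item[(iii)] $I\le K-1$ if $R=0$.
\end{itemize}
For $k=w$ this holds, as $R>0$ and $I=a-w\le b-w$. Call an untouched part other than $X$ \emph{small} if it has at most $r-1$ vertices. Primes denote the values after bin $k$ is filled, so $K'=K-1$.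

\emph{Case 1: $R>0$, a small part $S$ exists, and $R\ge n_k-|S|$.} Place $S$ and then $n_k-|S|\ge1$ vertices of $X$. Then $X'=X$. The part $S$ is finished, so $I'\le I-1\le K'$; if $R'=0$, two parts are finished and $I'=I-2\le K'-1$.

\emph{Case 2: $R>0$, a small part $S$ exists, and $R<n_k-|S|$.} By \eqref{eq:left} the $I-1\le K-1$ parts other than $X$ have total size at least $n_k-R+(K-1)r>(K-1)r$, so a largest one, $Y$, has $|Y|\ge r+1\ge n_k$. Place the $R$ remaining vertices of $X$ and then $n_k-R\ge1$ vertices of $Y$. Then $X'=Y$, $R'=|Y|-n_k+R\ge R>0$, and $I'=I-1\le K'$.

\emph{Case 3: $R=0$ and a small part exists.} Then $1\le I\le K-1$, and the $I$ untouched parts have average size at least $Kr/(K-1)>r$. So a largest one, $Y$, has $|Y|\ge r+1\ge n_k$. Fill the bin with $n_k$ vertices of $Y$. Then $X'=Y$, $I'\le I\le K'$, and $I'=I-1\le K'-1$ if $R'=0$.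

In these three cases $K\ge2$, bin $k$ and cell $c_k$ together meet at most two parts, and (i) persists because the only part touched and not finished is $X'$.

\emph{Case 4: no small part exists.} By (i), all untouched parts other than $X$ have at least $r+1$ vertices. Place the rest of $X$ and then the other parts as consecutive blocks, filling all remaining bins. From cell $c_k$ on (from cell $1$ on, if $k=0$) the order is now a block of $X$ followed by blocks of length at least $r+1$. For $k'\ge k$, bin $k'$ and cell $c_{k'}$ form at most $r+2$ consecutive cells in this range. If they met three parts, they would contain a complete block of length at least $r+1$ and a further cell on each side, so at least $r+3$ cells.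

Cases 1--3 lower $K$ by one and require $K\ge2$, so the procedure ends with Case 4.
\end{proof}

\subsection{Four local colors}

\begin{proposition}\label{prop:four}
If $4\le a\le b$ and $n,m>ab$, then $G\square H$ is equitably $4b$-colorable.
\end{proposition}

\begin{proof}
Take the order of Lemma~\ref{lem:order} and $\eta=2$ at every cut, so that left-shared vertices have the list $\{0,1\}$ and right-shared vertices the list $\{2,3\}$. Let $S_0=\{0,2\}$ and $S_1=\{1,3\}$. Each $S_i$ meets each list. So in any row, either of the two parts can be given $S_0$ and the other $S_1$, wherever the shared vertices are. We fix a palette and balance it in two steps: first $S_0$ against $S_1$, then the two colors inside each $S_i$.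

In each row let $P\ge Q\ge0$ be the masses of the two parts, called \emph{larger} and \emph{smaller} (the smaller one is absent in a pure row). Then $P+Q=C$ and $d=P-Q\in[0,C]$. Set aside one row $\phi$ of type $0$; it has no left-shared vertex.

\emph{Step 1.} Sort the other rows so that $d_1\ge\dots\ge d_{m-1}$. Give $S_1$ to the larger part in the rows with odd index and to the smaller part in the rows with even index, and give $S_0$ to the other part. Over these rows, the mass on $S_1$ exceeds the mass on $S_0$ by $D=d_1-d_2+d_3-\cdots\in[0,C]$, so the mass on $S_0$ is $((m-1)C-D)/2$. To reach $mC/2$, row $\phi$ has to put exactly $(C+D)/2$ on $S_0$. With $P,Q$ referring to $\phi$, let $y=(C+D)/2-Q$. Then $y\ge0$ since $Q\le C/2$, and $y\le P$ since $D\le C$. If $\phi$ has a right-shared vertex in its smaller part, put the smaller part on color $2$; the larger part, all of whose vertices are unshared, puts $y$ on color $0$ and $P-y$ on color $1$. Otherwise the smaller part has only unshared vertices; put it on color $0$, and let the larger part put $y$ on color $2$ and $P-y$ on color $3$, which are in the lists of all its vertices. In both cases this is a filling of $\phi$ with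 mass $Q+y=(C+D)/2$ on $S_0$. Now $S_0$ and $S_1$ carry $mC/2$ each.

\emph{Step 2.} Fix $i$ and apply Lemma~\ref{lem:transport} to the two colors of $S_i$ with $\tau=mC/4$. The items are the masses that $\phi$ has put on colors of $S_i$, each allowed only its color, and, in each other row, the vertices of the part that was given $S_i$, allowed the intersection of their list with $S_i$. In a row other than $\phi$, only the left-shared vertex can be confined to $0$ or to $1$, and only the right-shared vertex to $2$ or to $3$. By \eqref{eq:shared}, the mass confined to one color is at most
\[
(m-1)\Bigl(1-\frac1b\Bigr)+C\le m-5+C,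
\]
because $(m-1)/b\ge a\ge4$. Since $C>4$ and $m>4$, we have $mC/4-C=C(m-4)/4>m-4$, so the confined mass is less than $mC/4$. Thus every local color can be given $mC/4$, and Lemma~\ref{lem:frame} applies.
\end{proof}

\subsection{Three local colors}

For $a=3$ the conjecture allows only $3b$ colors. At each cut one of the two lists then has a single element, and the free exchange of labels used above is lost. In return, three parts can be arranged so that at most two slots are mixed, and we can steer the one-element lists to where they do no harm.

\begin{proposition}\label{prop:three}
If $a=3\le b$ and $n,m>3b$, then $G\square H$ is equitably $3b$-colorable.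
\end{proposition}

\begin{proof}
Here $C>3$. Let $A_1$ be a largest part and order $V(G)$ as $A_2,A_1,A_3$. The two boundaries between parts are integers at distance $\alpha_1\ge n/3\ge C$, so the interior of a slot contains at most one of them. Hence each slot meets at most two parts, at most two slots are mixed, and each mixed slot meets $A_1$. In a mixed slot the boundary is an integer, so the cell of the left-shared vertex ends at or before the boundary, and the cell of the right-shared vertex begins at or after it. Thus the left-shared vertex lies in the left part and the right-shared vertex in the right part.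

\emph{Lists.} At a cut with a shared vertex, $\eta=2$ gives the lists $\{2\}$ in the left slot and $\{0,1\}$ in the right slot, and $\eta=1$ gives $\{1,2\}$ and $\{0\}$. We say that the slot with the one-element list is \emph{short} at this cut and the other one \emph{long}; either slot can be made the short one. If one of the two slots is pure, make a pure one short, as in Figure~\ref{fig:slots}. If both are mixed, they contain the two boundaries, so $A_1$ lies within these two slots, the shared vertex belongs to $A_1$, and $A_1$ has mass at least $\alpha_1/2\ge C/2$ in one of the two slots; make that one short. At most one cut has two mixed neighbors, so a mixed slot is short at no more than one cut.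

In a mixed slot let $P$ denote a part with mass at least $C/2$, chosen to be $A_1$ if the slot is short at a cut, and let $Q$ denote the other part; we use $P$ and $Q$ also for the masses, so $P+Q=C$ and $0<Q\le C/2\le P$. By the choice of lists, \emph{the shared vertex in $Q$, if there is one, has a two-element list.}

\emph{Labelings.} In every row a left-shared vertex has list $\{0\}$ or $\{0,1\}$, and a right-shared vertex $\{2\}$ or $\{1,2\}$. Exchanging left with right and $\delta$ with $2-\delta$ preserves this. Each group of rows considered below contains mixed rows of one type only, so we may assume that in them $Q$ is on the left. Then the shared vertex of $Q$, if any, has list $\{0,1\}$, and the shared vertex of $P$, of mass $\lambda<1$ ($\lambda=0$ if there is none), has list $\{1,2\}$ or $\{2\}$. We use two labelings: $L_0$ gives $\{0\}$ to $Q$ and $\{1,2\}$ to $P$, and $L_1$ gives $\{1\}$ to $Q$ and $\{0,2\}$ to $P$. In both, every vertex keeps an allowed color; $L_1$ is possible only because of the two-element list in $Q$. In a pure row, with left- and right-shared masses $\lambda',\lambda''<1$, all three colors go to the one part. Taking the vertices as items, we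 read off the following bounds; the entry $[s,t]$ means $\mu_\delta^-\le s$ and $\mu_\delta^+\ge t$ for that row.
\[
\begin{array}{c|ccc}
 & \delta=0 & \delta=1 & \delta=2\\ \hline
L_0 & [Q,\;Q] & [0,\;P-\lambda] & [\lambda,\;P]\\
L_1 & [0,\;P-\lambda] & [Q,\;Q] & [\lambda,\;P]\\
\text{pure} & [\lambda',\;C-\lambda''] & [0,\;C-\lambda'-\lambda''] & [\lambda'',\;C-\lambda']
\end{array}
\]
The quantities $\mu^-_\delta,\mu^+_\delta$ add over rows. By Lemma~\ref{lem:transport}, $s$ labeled rows are balanced if, for each $\delta$, the sum of the left entries is at most $sC/3$ and the sum of the right entries is at least $sC/3$. From $C>3$ we use $1\le\frac13C\le C-2$ and $2\le\frac23C\le C-1$.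

\emph{Group 1: one pure row.} The left entries are at most $1$ and the right entries at least $C-2$.

\emph{Group 2: two mixed rows of the same type,} labeled $L_0$ and $L_1$; the target is $\frac23C$. For $\delta=0$ and $\delta=1$ the sums are $Q\le\frac12C$ and $Q+P-\lambda\ge C-1$. For $\delta=2$ they are $2\lambda\le2$ and $2P\ge C$.

\emph{Group 3: one mixed and one pure row;} the target is $\frac23C$. For $\delta=2$, under either labeling, the sums are $\lambda+\lambda''\le2$ and $P+C-\lambda'\ge C-1$. If $Q\ge1$, use $L_1$. For $\delta=0$ the sums are $\lambda'\le1$ and $P-\lambda+C-\lambda''\ge\frac32C-2\ge\frac23C$, as $\frac56C\ge2$. For $\delta=1$ they are $Q\le\frac12C$ and $Q+C-\lambda'-\lambda''\ge C-1$. If $Q<1$, use $L_0$. For $\delta=0$ the sums are $Q+\lambda'\le2$ and $Q+C-\lambda''\ge C-1$. For $\delta=1$ they are $0$ and $P-\lambda+C-\lambda'-\lambda''\ge(C-1)-1+C-2=2C-4\ge\frac23C$, as $\frac43C\ge4$.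

\emph{Group 4, for $b=3$ only: five mixed rows of the same type,} three labeled $L_0$ and two labeled $L_1$; the target is $\frac53C$. All masses are multiples of $\frac13$, so $\lambda\le\frac23$ and $Q\ge\frac13$, and $C=n/3\ge\frac{10}3$. The left sums are $3Q\le\frac32C$, $2Q\le C$ and $5\lambda\le\frac{10}3\le\frac53C$. The right sum for $\delta=0$ is $3Q+2(P-\lambda)=2C+Q-2\lambda\ge\frac53C$, because $\frac13C+Q\ge\frac{13}9\ge\frac43\ge2\lambda$. For $\delta=1$ it is $3(P-\lambda)+2Q=2C+P-3\lambda\ge\frac53C$, because $\frac13C+P\ge\frac56C\ge2\ge3\lambda$. For $\delta=2$ it is $5P\ge\frac52C$.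

\emph{Splitting a palette into groups.} Let the palette have $m_0$ pure rows and $m_1,m_2$ rows of the (at most two) mixed types. At least $b-2$ types are pure and every type occurs, so $m_0\ge b-2\ge1$. Pair mixed rows of the same type; at most one row of each mixed type is left over. If at most $m_0$ rows are left over, match each with a pure row (Group 3) and take the other pure rows singly (Group 1). Otherwise two rows are left over and $m_0=1$, so $b=3$ and $m_1,m_2$ are odd. Then $m_1+m_2=m-1\ge9$ is even, hence at least $10$, and some $m_i$, say $m_1$, is at least $5$. Take one Group 4 and pairs for the rows of the first type; take pairs for the second type, and match its leftover row with the pure row. So every palette is balanced, and Lemma~\ref{lem:frame} applies.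
\end{proof}

\section{Halves: the case $a=2$, $b\ge3$}\label{sec:two}

With two local colors, a mixed row whose two parts both contain a shared vertex has only one possible labeling; if nearly all rows of a palette have that type, the difference $P-Q$ accumulates. So we exchange the roles of the factors. We cut $H$ into two halves, rotate them against the two parts of $G$, and use two palettes of $b$ colors. A half will meet about $b/2+1$ parts of $H$, so each row has roughly two colors per part, as in the case $g=4$.

\begin{proposition}\label{prop:two}
If $a=2$, $b\ge3$ and $n,m>2b$, then $G\square H$ is equitably $2b$-colorable.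
\end{proposition}

The proof occupies this section.

\subsection{The construction}\label{sec:halves}

\emph{The halves.} Let $G$ have parts $A_0,A_1$ with $\alpha_0\ge\alpha_1\ge1$, and put $D=\alpha_0-\alpha_1$. Let $H$ have parts $B_1,\dots,B_b$ with $\beta_1\ge\dots\ge\beta_b$. We distribute $B_2,\dots,B_b$ alternately and cut only the largest part. Put $O_0=B_2\cup B_4\cup\cdots$ and $O_1=B_3\cup B_5\cup\cdots$. Comparing the parts in consecutive pairs gives $|O_1|\le|O_0|\le\beta_1+|O_1|$, and $|O_0|+|O_1|+\beta_1=m$, so $|O_0|\le m/2$. Let $M=\lfloor m/2\rfloor\ge b$ and $\epsilon=m-2M\in\{0,1\}$. Then $|O_1|\le|O_0|\le M$ and $(M-|O_0|)+(M-|O_1|)=\beta_1-\epsilon$. So $B_1$ is the disjoint union of sets $E_0,E_1$ with $|E_l|=M-|O_l|$ and, if $m$ is odd, of one more vertex $u_0$. The \emph{halves} are $X_l=O_l\cup E_l$, with $|X_l|=M$. Note that $0\le|E_0|\le|E_1|$. Let $h_0=\lfloor b/2\rfloor+1$ and $h_1=\lfloor(b+1)/2\rfloor$. Then $O_l$ consists of $h_l-1\ge1$ parts, and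
\begin{equation}\label{eq:h}
h_0+h_1=b+1,\qquad b\ge2h_0-2,\qquad b\ge2h_1-1,\qquad h_1\le h_0\le b-1 .
\end{equation}
If $m$ is odd, then $|E_1|\ge(\beta_1-1)/2$ and $\beta_1\ge m/b>2$, so
\begin{equation}\label{eq:E1}
|E_1|+1\ge\frac{\beta_1+1}2\ge\max\Bigl\{\frac{m+b}{2b},\,2\Bigr\}\qquad(m\text{ odd}).
\end{equation}

\emph{The palettes.} Take disjoint sets $\Pi_0,\Pi_1$ of $b$ colors each. For $x\in A_i$ and $v\in X_l$, the vertex $(x,v)$ puts its mass on $\Pi_{i+l}$, index modulo $2$. Every $x$ then contributes $M$ to each palette. For $m$ even, this places all vertices; we put $Z=Y=\emptyset$ and call all vertices of $A_0$ \emph{ordinary}.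

Let $m$ be odd. The $n$ vertices $(x,u_0)$ remain. Sending those with $x\in A_1$ to $\Pi_0$ and those with $x\in A_0$ to $\Pi_1$ would avoid conflicts but leave the difference $D$ between the palettes. So about $D/2$ of the vertices with $x\in A_0$ have to move to $\Pi_0$, where they must avoid the colors used for $A_1$. Choose disjoint sets $Z,Y\subseteq A_0$ as follows.
\begin{itemize}
\item $n$ even, $D/2$ even: $|Z|=D/2$, $Y=\emptyset$.
\item $n$ even, $D/2$ odd: $|Z|=D/2-1$, $|Y|=2$.
\item $n$ odd (so $D$ is odd): $|Z|$ is the even one of $(D-1)/2$ and $(D+1)/2$, $Y=\emptyset$.
\end{itemize}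
Thus $|Z|$ and $|Y|$ are even, which will allow us to work with pairs. The vertices of $A_0\setminus(Z\cup Y)$ are \emph{ordinary}. The vertex $(x,u_0)$ puts its mass on $\Pi_0$ if $x\in A_1\cup Z$, on $\Pi_1$ if $x$ is ordinary, and mass $\frac12$ on each palette if $x\in Y$. Fix a color $*\in\Pi_0$ and impose the rule
\begin{itemize}
\item[(U)] within $\Pi_0$, the vertex $(x,u_0)$ uses only $*$ if $x\in A_1$, and only colors other than $*$ if $x\in Z\cup Y$.
\end{itemize}

The number $\nu$ of ordinary vertices satisfies $\nu\ge b$; in particular $Z$ and $Y$ fit into $A_0$. Indeed, for $m$ even, $\nu=\alpha_0\ge n/2>b$. For $m$ odd and $n$ even, $\nu\ge\alpha_0-D/2-1=n/2-1\ge b$, since $n\ge2b+2$. For $m$ and $n$ odd, $\nu\ge\alpha_0-(D+1)/2=(n-1)/2\ge b$.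

\emph{Rows.} Now a \emph{row} is a pair $(x,p)$ with $x\in V(G)$ and $p\in\{0,1\}$; it stands for the mass that the vertices $(x,v)$ put on $\Pi_p$. Its \emph{profile} is the list of the positive masses of the parts of $H$ in it. Writing $(z;O_l)$ for the mass $z$ of $B_1$ (omitted if $0$) followed by the sizes of the parts in $O_l$, the profiles are
\[
\begin{array}{c|cccc}
 & x\text{ ordinary} & x\in Z & x\in Y & x\in A_1\\ \hline
\Pi_0 & (|E_0|;O_0) & (|E_0|+1;O_0) & (|E_0|+\frac12;O_0) & (|E_1|+\epsilon;O_1)\\[2pt]
\Pi_1 & (|E_1|+\epsilon;O_1) & (|E_1|;O_1) & (|E_1|+\frac12;O_1) & (|E_0|;O_0)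
\end{array}
\]
A \emph{filling} of $(x,p)$ gives each color of $\Pi_p$ to at most one part of $H$ and distributes the mass of each vertex in the row over colors given to its part, respecting (U). A row is \emph{restricted} if (U) concerns it, that is, if $m$ is odd, $p=0$ and $x$ is not ordinary. A set $\mathcal G\subseteq V(G)$ is \emph{balanced in $\Pi_p$} if the rows $(x,p)$, $x\in\mathcal G$, have fillings in which all colors of $\Pi_p$ receive the same total mass.

\begin{lemma}\label{lem:frame2}
If $V(G)$ is a disjoint union of groups, each balanced in $\Pi_0$ and in $\Pi_1$, then $G\square H$ is equitably $2b$-colorable.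
\end{lemma}

\begin{proof}
The fillings define a spread coloring. For an edge $(x,v)(x,v')$, a common color of $\Pi_p$ would be given to two parts in row $(x,p)$. For an edge $(x,v)(y,v)$ with $x\in A_0$, $y\in A_1$ and $v\ne u_0$, the two ends use different palettes. For $v=u_0$, the end $(y,u_0)$ uses only $*$, and $(x,u_0)$ uses $\Pi_1$ or $\Pi_0\setminus\{*\}$.

Let $S_p$ be the total mass on $\Pi_p$, so $S_0+S_1=N$ and all colors of $\Pi_p$ have load $S_p/b$. For $m$ even, $S_0=nM=N/2$. For $m$ odd, $S_0=nM+\alpha_1+|Z|+|Y|/2$ and $N=2nM+n$. If $n$ is even, $\alpha_1+|Z|+|Y|/2=\alpha_1+D/2=n/2$, so $S_0=N/2$. In these cases all loads are equal. If $n$ is odd, $\alpha_1+|Z|=(n\pm1)/2$, so $\{S_0,S_1\}=\{(N-1)/2,(N+1)/2\}$. Write the odd number $N$ as $2bq+r_0$ with $1\le r_0\le2b-1$; then $bq\le(N-1)/2$ and $(N+1)/2\le bq+b$, so all loads lie in $[q,q+1]$. Apply Lemma~\ref{lem:round}.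
\end{proof}

Two remarks simplify the search for fillings. First, since being balanced is symmetric in the colors, we may construct the fillings of a group first and then decide which color is called $*$; permuting $\Pi_0$ within the group moves it to the common $*$. Second, call a \emph{table} for a row with profile $d_1,\dots,d_h$ a distribution of each $d_j$ over the colors such that no color carries two parts. For an unrestricted row a table yields a filling, by sharing the loads of each part proportionally among its vertices. For a restricted row, let $\theta\in\{1,\frac12\}$ be the mass of $(x,u_0)$ in it. A table yields a filling if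
\begin{equation}\label{eq:U}
\begin{array}{ll}
B_1\text{ has load at least }1\text{ on }* & (x\in A_1),\\
B_1\text{ has total load at least }\theta\text{ on colors other than }* & (x\in Z\cup Y):
\end{array}
\end{equation}
place $(x,u_0)$ first, within these loads, and share what is left among the other vertices of $B_1$.

\emph{The groups.} A single row is balanced only if all entries of its profile are multiples of $1/b$ of their sum, so we need larger groups. Two rows with the same profile can compensate each other (Section~\ref{sec:pairs}), and $b$ such rows can rotate. The sets $Z$ and $Y$ are split into pairs. The set $A_1$ is split into pairs, with one vertex $x_1$ set aside if $\alpha_1$ is odd. From the ordinary vertices we take $s\in\{b-1,b\}$ with $s\equiv\nu\pmod2$, which is possible as $\nu\ge b$; together with $x_1$, if it exists, they form the \emph{block}. The other ordinary vertices are split into pairs. The block absorbs both parity defects (Section~\ref{sec:block}).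

\subsection{Pairs of rows with the same profile}\label{sec:pairs}

Two rows with profile $d_1,d_2$ are balanced on two colors: the second row uses the colors of the first in the opposite order. For $h$ parts we cut the profile into $h-1$ such two-part pieces of equal size, arranged along a tree. For the profile $1,2,5$ on four colors, each color must receive $4$; the pieces are $1+3$ (parts $1,3$) and $2+2$ (parts $2,3$), and the tables are
\[
\begin{array}{c|cccc}
 & \text{color }1&\text{color }2&\text{color }3&\text{color }4\\ \hline
\text{row }1 & 1\text{ of part }1 & 3\text{ of part }3 & 2\text{ of part }2 & 2\text{ of part }3\\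
\text{row }2 & 3\text{ of part }3 & 1\text{ of part }1 & 2\text{ of part }3 & 2\text{ of part }2
\end{array}
\]

\begin{lemma}\label{lem:tree}
Let $h\ge1$, $\kappa>0$, and $d_1,\dots,d_h\ge0$ with sum $(h-1)\kappa$. There are a tree on $\{1,\dots,h\}$ and numbers $y_{j,e}\ge0$, for edges $e$ and $j\in e$, such that $y_{j,e}+y_{j',e}=\kappa$ for each edge $e=jj'$ and $\sum_{e\ni j}y_{j,e}=d_j$ for each $j$. If $h\ge2$, any prescribed $i$ with $d_i\le\kappa$ can be made a leaf.
\end{lemma}

\begin{proof}
Induction on $h$; for $h=1$ we have $d_1=0$ and no edges. For $h\ge2$ the average of the $d_j$ is less than $\kappa$, so some $i$ has $d_i\le\kappa$; take the prescribed one if there is one. The largest $d_l$ with $l\ne i$ is at least $\frac{(h-1)\kappa-d_i}{h-1}\ge\kappa-d_i$. Delete $i$ and lower $d_l$ by $\kappa-d_i$; the new sum is $(h-2)\kappa$. To the tree given by induction attach the leaf $i$ by the edge $e=il$, with $y_{i,e}=d_i$ and $y_{l,e}=\kappa-d_i$.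
\end{proof}

\begin{lemma}\label{lem:pair}
Let $h\ge1$, $c\ge\max\{1,2h-2\}$, $\tau>0$, and $d_1,\dots,d_h>0$ with sum $c\tau$. Two rows with profile $d_1,\dots,d_h$ have tables on $c$ colors in which every color receives $2\tau$ in total. Moreover, for any prescribed part $i$:
\begin{itemize}
\item[(a)] if $c\ge2h-1$ and $d_i\ge\tau$, the tables can be chosen so that some color carries load exactly $\tau$ of part $i$ in each of the two rows;
\item[(b)] if $c=2h-2\ge4$, they can be chosen so that on some color the load of part $i$ is $0$ in both rows if $d_i\le2\tau$, and at most $d_i/2$ in both rows if $d_i>2\tau$.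
\end{itemize}
\end{lemma}

\begin{proof}
Suppose first that $c=2h-2$, so $h\ge2$. Apply Lemma~\ref{lem:tree} with $\kappa=2\tau$; the sum of the $d_j$ is $(h-1)\cdot2\tau$, as required. Assign two colors $e^+,e^-$ to each of the $h-1$ edges $e=jj'$. Row $1$ puts $y_{j,e}$ of part $j$ on $e^+$ and $y_{j',e}$ of part $j'$ on $e^-$; row $2$ puts $y_{j',e}$ of part $j'$ on $e^+$ and $y_{j,e}$ of part $j$ on $e^-$. In each row part $j$ is distributed completely, and each color receives $2\tau$. For (b), let $h\ge3$. If $d_i\le2\tau$, make $i$ a leaf; the tree has at least two edges, so some edge $e$ avoids $i$, and $e^+$ is the required color. If $d_i>2\tau$, then $i$ has degree at least $2$, as $y_{i,e}\le2\tau$ on each edge; take $e\ni i$ with $y_{i,e}$ minimal, so $y_{i,e}\le d_i/2$, and the color $e^+$.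

For $c\ge2h-1$ we use induction on $c$. Since $c\ge h$, some part has $d_j\ge\tau$; take the prescribed one in (a). Put load $\tau$ of part $j$ on one color in both rows, remove this color, lower $d_j$ by $\tau$, and drop the part if nothing is left of it. The new sum is $(c-1)\tau$. If $c=1$, we are done. Otherwise the new number $h'$ of parts satisfies $1\le h'\le h$ and $c-1\ge\max\{1,2h'-2\}$, so the first paragraph or the induction hypothesis applies.
\end{proof}

Every profile has between $1$ and $h_0$ entries, and $b\ge2h_0-2$ by \eqref{eq:h}. So by Lemma~\ref{lem:pair} with $c=b$, every pair is balanced in a palette where its rows are unrestricted. It remains to secure \eqref{eq:U} for $m$ odd and the palette $\Pi_0$.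

\emph{Pairs in $A_1$.} The profile $(|E_1|+1;O_1)$ has $h_1$ entries and sum $M+1$, so $\tau=(M+1)/b=(m+1)/(2b)>1$. By \eqref{eq:E1}, the mass of $B_1$ is at least $(m+b)/(2b)\ge\tau$, and $b\ge2h_1-1$. Lemma~\ref{lem:pair}(a) gives a color, which we call $*$, with load $\tau>1$ of $B_1$ in both rows.

\emph{Pairs in $Z$ and the pair $Y$.} The profile $(z;O_0)$ with $z=|E_0|+\theta\ge\theta$ has $h_0$ entries and sum $M+\theta$, so $\tau=(M+\theta)/b>1\ge\theta$.

Let $b$ be even. Then $b=2h_0-2\ge4$; call $*$ the color given by Lemma~\ref{lem:pair}(b) for the part $B_1$. If $z\le2\tau$, the whole mass $z\ge\theta$ of $B_1$ lies off $*$. If $z>2\tau$, at least $z/2>\tau>\theta$ lies off $*$ in each row.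

Let $b$ be odd. Then $b=2h_0-1$, and Lemma~\ref{lem:pair}(a) is available. If some part of $O_0$ has size at least $\tau$, apply it to that part and call the color $*$; again all of $B_1$ lies off $*$. Otherwise the $(b-1)/2$ parts of $O_0$ have total size less than $\frac{b-1}2\tau$, so $z>b\tau-\frac{b-1}2\tau=\frac{b+1}2\tau\ge2\tau$. Apply (a) to $B_1$ and call the color $*$; the load off $*$ is $z-\tau>\tau>\theta$ in each row.

Thus all pairs are balanced in both palettes.

\subsection{The block}\label{sec:block}

Fix a palette. The $s$ ordinary rows are unrestricted and have a common profile $d_1\ge\dots\ge d_h>0$ with sum $M_1$. If $x_1$ exists, its row has a profile $d'_1\ge\dots\ge d'_{h'}$ of positive integers with sum $M_2$. By the table of profiles, one of the two profiles has at most $h_0$ entries and sum $M$, and the other has at most $h_1$ entries and sum $M+\epsilon$. With \eqref{eq:h},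
\begin{equation}\label{eq:block}
1\le h\le b-1,\quad h'\ge1,\quad h+h'\le b+1,\quad M_1,M_2\ge b,\quad|M_1-M_2|\le1,\quad hd_1\ge M_1 .
\end{equation}

\medskip\noindent\textbf{The block without $x_1$.} If $s=b$, index rows and colors by $\mathbb Z_b$ and let row $i$ put part $j$ on color $i+j$; every color receives $M_1$. If $s=b-1$, let every row put the amount $M_1/b\le M_1/h\le d_1$ of part $1$ on one fixed color, which thus receives $(b-1)M_1/b$. The remaining masses $d_1-M_1/b,d_2,\dots,d_h$ have sum $(b-1)M_1/b$ and rotate in the same way over the other $b-1\ge h$ colors in the $b-1$ rows.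

\medskip\noindent\textbf{The block with $x_1$.} A rigid rotation has no room for an additional, unbalanced row. But an ordinary row has fewer parts than colors. So we rotate parts $2,\dots,h$ on single colors and give all spare colors to the largest part, which can then avoid the colors where $x_1$ is heavy; the row of $x_1$ in turn spreads each part over a number of colors proportional to its mass. That this works is checked with Lemma~\ref{lem:transport}, with target
\[
T=\frac{sM_1+M_2}b .
\]
The items are the parts in each row. In the row of $x_1$, part $j$ is given a set $\Gamma_j\ne\emptyset$, and the sets $\Gamma_j$ will partition the palette. If this row is restricted, let $\Gamma_B$ be the set given to $B_1$, call one of its colors $*$, and split $B_1$ into the item $(x_1,u_0)$ of mass $1$, allowed only $*$, and the rest, allowed $\Gamma_B$.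

Let $\Delta$ be a nonempty proper subset of the palette, $l=|\Delta|$, and let $\mu(\Delta)$ be the mass in the row of $x_1$ confined to $\Delta$. Call part $j$ \emph{full} if $\Gamma_j\subseteq\Delta$. Then $\mu(\Delta)$ is the sum of $d'_j$ over the full parts, plus an \emph{extra unit} if the row is restricted, $*\in\Delta$ and $\Gamma_B\not\subseteq\Delta$. We record three facts.
\begin{itemize}
\item[(F1)] If $q\ge1$ when the extra unit occurs, and $d'_j\le q|\Gamma_j|$ for all full parts, then $\mu(\Delta)\le lq$. Without the extra unit this follows from the disjointness of the $\Gamma_j$. With it, $*$ belongs to no full part, so $\mu(\Delta)\le(l-1)q+1\le lq$.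
\item[(F2)] $\mu(\Delta)\le M_2-1$. Some color is outside $\Delta$, so some part is not full, and its mass is an integer at least $1$. If the extra unit occurs, $B_1$ is not full and has mass $|E_1|+1\ge2$ by \eqref{eq:E1}, so $\mu(\Delta)\le M_2-2+1$.
\item[(F3)] $M_2-1\le M_1+\rho(M_2-M_1)$ for $0\le\rho\le1$, because $(1-\rho)(M_2-M_1)\le1$.
\end{itemize}
We also need to count how often a rotating interval is confined. Write $z^+=\max\{z,0\}$.

\begin{lemma}\label{lem:arcs}
Let $\Delta$ be a proper subset of $\mathbb Z_b$ with $l$ elements, and $1\le L\le b$. Then $\{i+1,\dots,i+L\}\subseteq\Delta$ for at most $(l-L+1)^+$ values $i\in\mathbb Z_b$.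
\end{lemma}

\begin{proof}
The set $\Delta$ is a disjoint union of maximal cyclic intervals of lengths $l_1,\dots,l_k$ with sum $l$, and the number in question is $\sum_j(l_j-L+1)^+$. If at most one term is positive, this is at most $(l-L+1)^+$ by monotonicity. If $k'\ge2$ terms are positive, their sum is at most $l-k'(L-1)\le l-(L-1)$.
\end{proof}

Put $\gamma=b+1-h'$. By \eqref{eq:block}, $h\le\gamma\le b$.

\medskip\noindent\emph{Case $s=b$.} Index rows and colors by $\mathbb Z_b$. In row $i$, part $j$ gets the color $i+j$ for $2\le j\le h$, and part $1$ gets the remaining cyclic interval of $b-h+1$ colors. Each part $j\ge2$ is confined to $\Delta$ in exactly $l$ rows, and by Lemma~\ref{lem:arcs} part $1$ is confined in at most $(l-(b-h))^+$ rows. So the ordinary rows have confined mass at most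
\[
(M_1-d_1)l+d_1(l-(b-h))^+=M_1l-d_1\min\{l,b-h\}.
\]
Since $lT=lM_1+lM_2/b$, it suffices to show
\begin{equation}\label{eq:goal}
\mu(\Delta)-\frac{lM_2}b\le d_1\min\{l,b-h\}.
\end{equation}
Let $q=M_2/\gamma\ge M_2/b\ge1$. Give part $j$ of the row of $x_1$ at least $\lceil d'_j/q\rceil$ colors, using all $b$ colors; this is possible because $\sum_j\lceil d'_j/q\rceil<M_2/q+h'=b+1$. By (F1) and (F2), $\mu(\Delta)\le\min\{lq,M_2\}$.

Let $l\le b-h$. We have $q\le M_2/h$, and $M_2-M_1\le1\le hM_2/b$ gives $M_2/h-M_2/b\le M_1/h\le d_1$. Hence $\mu(\Delta)-lM_2/b\le l(q-M_2/b)\le ld_1$.

Let $l>b-h$. If $l\le\gamma$, then $l(q-M_2/b)\le\gamma(q-M_2/b)=M_2-\gamma M_2/b$; if $l\ge\gamma$, then $M_2-lM_2/b\le M_2-\gamma M_2/b$. So the left side of \eqref{eq:goal} is at most $(b-\gamma)M_2/b=(h'-1)M_2/b$. Here $h'-1\le b-h$. Also $h\le b\le M_1\le(b-h)M_1$ gives $h(M_1+1)\le bM_1$, so $M_2/b\le(M_1+1)/b\le M_1/h\le d_1$. This proves \eqref{eq:goal}.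

\medskip\noindent\emph{Case $s=b-1$.} Now $T=M_1+(M_2-M_1)/b$. Let $\omega$ be one color, and index the other colors and the ordinary rows by $\mathbb Z_{b-1}$. In row $i$, part $j$ gets the color $i+j$ for $2\le j\le h$, and part $1$ gets $\omega$ and the remaining $b-h\ge1$ colors of $\mathbb Z_{b-1}$, among them $i+1$. Let
\[
q=d_1+\frac{M_2-M_1}b ;
\]
$q>0$ because $d_1\ge M_1/h>1$, as $h\le b-1<M_1$. In the row of $x_1$, give each part $j\ge2$ exactly $\lceil d'_j/q\rceil$ colors different from $\omega$, and give part $1$ all remaining colors, including $\omega$. This requires $\sum_{j\ge2}\lceil d'_j/q\rceil\le b-1$. For $h'=1$ the sum is empty. For $h'\ge2$, (F3) with $\rho=\gamma/b$ and $\gamma d_1\ge hd_1\ge M_1$ give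
\[
M_2-d'_1\le M_2-1\le M_1+\frac\gamma b(M_2-M_1)\le\gamma q,
\]
so the sum is less than $(M_2-d'_1)/q+h'-1\le\gamma+h'-1=b$.

Suppose $\omega\notin\Delta$. Part $1$ of an ordinary row is not confined, and each part $j\ge2$ is confined in exactly $l$ rows. So we need $\mu(\Delta)\le lT-(M_1-d_1)l=lq$. Part $1$ of the row of $x_1$ is not full, and the other parts satisfy $d'_j\le q|\Gamma_j|$. The extra unit occurs only for $m$ odd in $\Pi_0$, where $M_2=M_1+1$ and hence $q\ge d_1\ge1$. So (F1) applies.

Suppose $\omega\in\Delta$. Then $\Delta$ has $l-1$ elements in $\mathbb Z_{b-1}$. Each part $j\ge2$ is confined in exactly $l-1$ ordinary rows, and part $1$ in at most $l-1$, since confinement in row $i$ requires $i+1\in\Delta$. So the ordinary rows have confined mass at most $M_1(l-1)$, and we need $\mu(\Delta)\le lT-M_1(l-1)=M_1+\frac lb(M_2-M_1)$. This follows from (F2) and (F3) with $\rho=l/b$.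

\medskip
In both cases Lemma~\ref{lem:transport} shows that the block is balanced in the given palette. All groups are now balanced in $\Pi_0$ and $\Pi_1$, and Lemma~\ref{lem:frame2} completes the proof of Proposition~\ref{prop:two}. Together with Propositions~\ref{prop:four} and~\ref{prop:three} and the theorem of Lin and Chang for $a=b=2$, this proves Theorem~\ref{thm:large}, and with it Theorem~\ref{thm:main}. \hfill$\square$

\begin{thebibliography}{1}

\bibitem{source}
\texttt{https://web.xidian.edu.cn/zhangxin/files/20191231\_195505.pdf}

\end{thebibliography}
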